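# An expansion of Cantor space strictly between Cantor space and Baire space

## 1. The guess that nothing lies between $\mathcal C$ and $\mathcal B$

Take the set $2^\omega$ with its bits visible and nothing else, and add relations to it. How much can the new relations tell us? The answer one would first guess is a dichotomy: as long as the result is no more complicated than Baire space, either the new relations are worthless or they already give all of Baire space. We make this precise and test it on cases that can be done by hand.

**Definition (the two spaces).** *Cantor space* $\mathcal C$ has universe $2^\omega$ and unary predicates $P_n$ ($n\in\omega$), where $P_n(X)$ holds iff $X(n)=1$. *Baire space* $\mathcal B$ has universe $\omega^\omega$ and unary predicates $P_{n,m}$, where $P_{n,m}(X)$ holds iff $X(n)=m$. An *expansion* of $\mathcal C$ is a structure with universe $2^\omega$ obtained from $\mathcal C$ by adding finitely or countably many relations and/or functions, in a language indexed by $\omega$ (with arities computable from the index, as is implicit in speaking of computable formulas in this language).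

**Definition (Muchnik reducibility).** An $\omega$-*copy* of a countable structure is an isomorphic structure with universe $\omega$, identified with its atomic diagram; equality is true equality. For countable $\mathcal A,\mathcal D$ we write $\mathcal A\le_w\mathcal D$ if every $\omega$-copy of $\mathcal D$ computes an $\omega$-copy of $\mathcal A$.

Our structures are uncountable, so they have no $\omega$-copies. The remedy, due to Schweber, is to make them countable by forcing.

**Definition (generic Muchnik reducibility).** For possibly uncountable $\mathcal A,\mathcal D$ in countable languages, $\mathcal A\le^*_w\mathcal D$ if $\mathcal A\le_w\mathcal D$ holds in some forcing extension of the universe in which $\mathcal A$ and $\mathcal D$ are countable. By Shoenfield absoluteness it then holds in every such extension. We write $\equiv^*_w$ and $<^*_w$ for the induced equivalence and strict order.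

Throughout, $V$ is the universe, and $\mathcal A,\mathcal D,\mathcal C,\mathcal B$ denote the structures of $V$ even when we look at them in an extension. So, in an extension where $2^\omega\cap V$ is countable, an $\omega$-copy of $\mathcal C$ is a bijection $\omega\to 2^\omega\cap V$ presented through its bits.

Here are the hand cases. In each we work in an extension where everything is countable. Let $Q\subseteq 2^\omega$ be the set of sequences with finitely many 1s.

*The reduction $\mathcal C\le^*_w\mathcal B$.* The map $g\mapsto 0^{g(0)}1\,0^{g(1)}1\,0^{g(2)}1\cdots$ is a bijection from $\omega^\omega$ onto $2^\omega\setminus Q$. From a copy of $\mathcal B$ we compute $g(n)$ by searching for the $m$ with $P_{n,m}$, hence the bits of the image. Adding countably many names for the elements of $Q$ gives a copy of $\mathcal C$.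

*A clopen predicate.* Membership in a clopen set is read off finitely many bits, so this expansion is $\equiv^*_w\mathcal C$.

*The predicate $\{0^\infty\}$.* In a given copy of $\mathcal C$ one number $a$ represents $0^\infty$. "Being $a$" is a computable predicate, so this expansion is $\equiv^*_w\mathcal C$.

*The predicate $S_\sigma=\{\sigma0^j10^\infty:j\in\omega\}$.* Its closure is $S_\sigma\cup\{\sigma0^\infty\}$. Given a copy of $\mathcal C$, enumerate the elements outside $\mathrm{cl}(S_\sigma)$; this is a c.e. process because that set is a computable union of clopen sets. Add names for $\sigma0^\infty$ and for each $\sigma0^j10^\infty$. In the new copy $S_\sigma$ is decidable. Again $\equiv^*_w\mathcal C$.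

*The predicate $Q$.* In a copy of $(\mathcal C,Q)$ we can list the elements of $2^\omega\setminus Q$ and read off the gap sequence $g$ of each, so $\mathcal B\le^*_w(\mathcal C,Q)$. Conversely, in the reduction $\mathcal C\le_w^*\mathcal B$ above the names for $Q$ are kept apart from the others, so $(\mathcal C,Q)\le^*_w\mathcal B$. Hence $(\mathcal C,Q)\equiv^*_w\mathcal B$.

Each case gives $\mathcal C$ or $\mathcal B$, and quoted facts extend the pattern. For a structure $\mathcal M$ let $\Sigma^c_n(\mathcal M)$, $\Pi^c_n(\mathcal M)$ be the relations definable in $\mathcal M$ by computable infinitary $\Sigma_n$, respectively $\Pi_n$, formulas with parameters, and let $\Delta^c_n(\mathcal M)$ consist of those that are both. (A $\Sigma_1^c$ relation is thus given by a computable disjunction of finitary existential formulas.) Here and below $\Delta^0_2$, $F_\sigma$ and Borel are boldface, and $\Delta^c_2(\mathcal C)=\Delta^0_2$. The known facts that we shall mention are these: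

* (o) $\mathcal C<^*_w\mathcal B$.
* (a) If $\mathcal M$ is an expansion of $\mathcal C$ and some perfect $P\subseteq2^\omega$ has a countable dense $Q'\subset P$ that is $\Delta_2^c(\mathcal M)$, then $\mathcal M\ge^*_w\mathcal B$.
* (c) If $\mathcal M<^*_w\mathcal B$ is an expansion of $\mathcal C$, then $\Delta_2^c(\mathcal M)=\Delta_2^c(\mathcal C)$.
* (d) If $\mathcal M\le_w^*\mathcal B$ is an expansion of $\mathcal C$ by closed relations and/or continuous functions, then $\mathcal M\equiv_w^*\mathcal C$ or $\mathcal M\equiv^*_w\mathcal B$.
* (e) If $\mathcal M\le_w^*\mathcal B$ is an expansion of $\mathcal C$ by countably many unary relations, then $\mathcal M\equiv_w^*\mathcal C$ or $\mathcal M\equiv^*_w\mathcal B$.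
* (f) An expansion of $\mathcal C$ by finitely many unary $\Delta_2^0$ relations is $\le_w^*\mathcal C$.

So the guess reads: every expansion $\mathcal M\le^*_w\mathcal B$ of $\mathcal C$ is equivalent to $\mathcal C$ or to $\mathcal B$. The guess is wrong, and one binary $\Delta^0_2$ relation refutes it.

## 2. The sets $S_\sigma$ as predicates, and hidden behind a binary relation

A natural attempt at a counterexample is to pile up many of the harmless predicates $S_\sigma$. Finitely many remain harmless, by (f). Now take all of them at once, $\mathcal M'=(\mathcal C,(S_\sigma)_{\sigma\in2^{<\omega}})$. Then $Q\setminus\{0^\infty\}=\bigcup_\sigma S_\sigma$ is defined by $\bigvee_\sigma S_\sigma(x)$, so it is $\Sigma_1^c(\mathcal M')$, hence $\Delta^c_2(\mathcal M')$. It is countable and dense in $2^\omega$, and (a) gives $\mathcal M'\ge_w^*\mathcal B$. The attempt jumps over the gap, as (e) says it must: from an element of $S_\sigma$ one *sees* that it is in $S_\sigma$.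

The remedy is to let a copy reveal "$Z\notin S_\sigma$" but never "$Z\in S_\sigma$". We give each real $Z$ several incarnations, and link two of them exactly when $Z\notin S_n$. For $Z\in2^\omega$ and $n\in\omega$ put
$$v(Z)=1^\frown Z,\qquad e_n(Z)=0^\frown0^n{}^\frown1^\frown Z .$$
Every element of $2^\omega$ is exactly one of $v(Z)$ (*kind* $v$), $e_n(Z)$ (*kind* $n$), $0^\infty$ (*kind* $\infty$). We call $Z$ the $Z$-*part*. Note that $\{e_n(Z):Z\in2^\omega\}=[00^n1]$.

**Definition (the structures $\mathcal M_{\mathcal S}$).** For a sequence $\mathcal S=(S_n)_{n\in\omega}$ of subsets of $2^\omega$ let $\mathcal M_{\mathcal S}=(\mathcal C,R_{\mathcal S})$, where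
$$R_{\mathcal S}(X,Y)\iff\exists n\,\exists Z\ \big(X=v(Z),\ Y=e_n(Z),\ Z\notin S_n\big).$$

Suppose you hold $v(Z)$ in a copy of $\mathcal M_{\mathcal S}$. If $Z\notin S_n$, you will eventually find an element of $[00^n1]$ linked to it. If $Z\in S_n$, then $e_n(Z)$ is there but not linked, and at no finite stage can it be told apart from some $e_n(W)$ with $W\neq Z$ close to $Z$. In formulas,
$$\mathcal M_{\mathcal S}\models\exists y\,\big(R(v(Z),y)\wedge y\in[00^n1]\big)\iff Z\notin S_n, \tag{1}$$
where $y\in[00^n1]$ is a finite conjunction of literals $P_m(y)$, $\neg P_m(y)$.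

If all $S_n$ are $\Delta^0_2$, so is $R_{\mathcal S}$. Inside the clopen set $\{(X,Y):Y\in[00^n1]\}$ it is $\{(v(Z),e_n(Z)):Z\notin S_n\}$, the image of a $\Delta^0_2$ set under a homeomorphism onto a closed set, hence $\Delta^0_2$. Outside the union of these clopen sets, which is a closed set, $R_{\mathcal S}$ is empty. So $R_{\mathcal S}$ and its complement are countable unions of $F_\sigma$ sets.

Now fix an enumeration $(\sigma_n)$ of $2^{<\omega}$ and let
$$S^*_n=S_{\sigma_n}=\{\sigma_n0^j10^\infty:j\in\omega\}\subseteq Q,\qquad\mathcal S^*=(S^*_n)_n.$$
Each $S_n^*$ is countable, hence $F_\sigma$. Its complement is the union of an open set and the point $\sigma_n0^\infty$, hence also $F_\sigma$. So $S^*_n$ is $\Delta^0_2$.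

**Theorem 1.** $\mathcal C<^*_w\mathcal M_{\mathcal S^*}<^*_w\mathcal B$.

**Theorem 2.** Let $\mathcal M$ be an expansion of $\mathcal C$ all of whose $\Sigma_1^c(\mathcal M)$ relations (all arities) are $\Delta^0_2$. Then $\mathcal B\not\le^*_w\mathcal M$. Hence for expansions $\mathcal M\le^*_w\mathcal B$:
$$\mathcal M<^*_w\mathcal B\iff\Sigma_1^c(\mathcal M)\subseteq\Delta^0_2\iff\Delta_2^c(\mathcal M)=\Delta^0_2 .$$

**Theorem 3.** There are expansions $\mathcal N_\gamma$ ($\gamma<\omega_1$) of $\mathcal C$, each by one binary $\Delta^0_2$ relation, with $\mathcal C<^*_w\mathcal N_\gamma<^*_w\mathcal N_\delta<^*_w\mathcal B$ for all $\gamma<\delta<\omega_1$.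

The proof of Theorem 1 (Sections 3–6) uses none of the quoted facts. Theorem 2 uses (c) for the equivalence, and a theorem of Jayne and Rogers.

Three conventions. First, equality atoms between numbers carry no information in an $\omega$-copy, and we omit them from atomic diagrams. Second, added functions are replaced by their graphs. This does not change the Muchnik degree: from a copy with the graph one computes the function by search. Nor does it change $\Sigma_1^c(\mathcal M)$: an atomic formula with nested terms is both $\exists$- and $\forall$-definable from the graphs, and a graph is given by an atomic formula. So all languages are relational. Third, "take a generic $f\supseteq q$" is the usual shorthand for an argument about what $q$ forces.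

## 3. Generic copies, votes, and the maps $\Psi_i$

All three theorems need non-reductions. The purpose of this section is to turn a reduction $\mathcal D\le^*_w\mathcal A$ into countably many maps $\Psi_i$ in $V$, defined on sets of finite tuples of reals and together covering $\mathcal D$. Then topology in $V$ can take over.

Let $\mathcal A$ be an expansion of $\mathcal C$. Let $\mathrm{Inj}_k$ be the set of injective $q\in(2^\omega)^k$, and $\mathbb P=\bigcup_k\mathrm{Inj}_k$, ordered by extension: $q'\le q$ iff $q'\supseteq q$. A $V$-generic $f$ is a bijection $\omega\to2^\omega\cap V$. Let $D_f$ be the atomic diagram of the $\omega$-copy of $\mathcal A$ pulled back along $f$, a 0/1-function on atoms.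

**Definition (compatibility).** Let $\rho$ range over finite partial 0/1-functions on the non-equality atoms of the language of $\mathcal A$ with numbers substituted for the variables. A condition $q$ *satisfies* $\rho$ if all numbers occurring in $\rho$ are $<|q|$ and $\rho$ gives the true values in $\mathcal A$ under $i\mapsto q_i$. We call $\rho$ *compatible* with $q$ if some $q'\le q$ satisfies $\rho$, and put $E_\rho=\{q:\rho\text{ compatible with }q\}$.

If $q\subseteq f$ and $\rho\subseteq D_f$, then a long enough initial segment of $f$ satisfies $\rho$, so $q\in E_\rho$. If $q'$ satisfies $\rho$ and $q'\subseteq f$, then $\rho\subseteq D_f$. Two examples will guide us.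

*Example, $\mathcal A=\mathcal C$.* A tuple $q\in\mathrm{Inj}_k$ is in $E_\rho$ iff the bits that $\rho$ prescribes for indices $<k$ agree with $q$, because new indices can be given distinct new reals with the finitely many prescribed bits. So $E_\rho\cap\mathrm{Inj}_k$ is open in $\mathrm{Inj}_k$.

*Example, $\mathcal A=\mathcal M_{\mathcal S}$, $k=1$, $q=(v(Z))$.* Let $\rho_n$ say that $R(0,1)$ is true and that $1$ lies in $[00^n1]$. Then $q\in E_{\rho_n}$ iff $Z\notin S_n$. Let $\rho_n^-$ say the same with $R(0,1)$ false. Then $q\in E_{\rho_n^-}$ always: answer with $e_n(W)$ for some $W\ne Z$. This is the one-sidedness that we built in.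

Now let $\mathcal D$ be $\mathcal B$ or an expansion of $\mathcal C$, and suppose $\mathcal D\le_w^*\mathcal A$. In $V[f]$ both structures are countable, so $\mathcal D\le_w\mathcal A$ holds there. In particular $D_f$ computes a copy of $\mathcal D$. Hence there are a Turing functional $\Phi$ and a condition $p$ forcing that $\Phi^{D_f}$ is the atomic diagram of an $\omega$-copy $N$ of $\mathcal D$. Let $h:N\to\mathcal D$ be the isomorphism. It is unique, since elements of $\mathcal D$ are determined by their unary predicates $P_{n,m}$, respectively $P_n$.

**Definition (votes).** We say $\rho$ *votes* $(i,n,m)$ if $\Phi^\rho(P_{n,m}(i))=1$ (when $\mathcal D=\mathcal B$), respectively $\Phi^\rho(P_n(i))=m$ (when $\mathcal D$ is an expansion of $\mathcal C$). Here the computation may query only $\mathrm{dom}\,\rho$. Let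
$$D_{i,k}=\{q\in\mathrm{Inj}_k:q\supseteq p,\ \text{no }\rho,\rho'\text{ compatible with }q\text{ vote }(i,n,m),(i,n,m')\text{ with }m\neq m'\}.$$
If $k<|p|$, this is empty.

*Example.* Let $\mathcal A=\mathcal D=\mathcal C$, let $\Phi$ copy its oracle, and let $p=\emptyset$. Then $\rho$ votes $(i,n,m)$ iff $\rho(P_n(i))=m$. If $i<k$, then $D_{i,k}=\mathrm{Inj}_k$. If $i\ge k$, then $D_{i,k}=\emptyset$, because both values of $P_0(i)$ are still possible.

**Lemma 4.**

1. For $q\in D_{i,k}$ and each $n$ there is exactly one $m=:\Psi_i(q)(n)$ such that some $\rho$ compatible with $q$ votes $(i,n,m)$; and $q\Vdash h(i)=\Psi_i(q)$.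
2. Every element of $\mathcal D$ is $\Psi_i(q)$ for some $i,k$ and $q\in D_{i,k}$.
3. Let $q\in D_{i,k}$, and let $\theta_0(x,y)$ be a finite conjunction of non-equality literals with $\mathcal D\models\exists y\,\theta_0(\Psi_i(q),y)$. Then there is $\rho$ compatible with $q$ such that $\mathcal D\models\exists y\,\theta_0(\Psi_i(\tilde q),y)$ for every $\tilde q\in D_{i,k}$ compatible with $\rho$.

**Step 1: uncontradicted votes are correct (part 1).** Take a generic $f\supseteq q$. Since $q\supseteq p$, the functional $\Phi$ works for $f$. For each $n$, a finite part $\rho\subseteq D_f$ votes $(i,n,h(i)(n))$, and $\rho$ is compatible with $q$. So a vote exists, and by the definition of $D_{i,k}$ all votes of compatible $\rho$ about $(i,n)$ agree. Hence $h(i)=\Psi_i(q)$ for every generic $f\supseteq q$, which is what $q\Vdash h(i)=\Psi_i(q)$ means.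

**Step 2: the maps cover $\mathcal D$ (part 2).** Given $g\in\mathcal D$, take a generic $f\supseteq p$ and $i=h^{-1}(g)$. Some $q\subseteq f$ with $q\le p$ forces $h(i)=g$. Suppose $\rho,\rho'$ compatible with $q$ voted $(i,n,m)$ and $(i,n,m')$ with $m\ne m'$. Extend $q$ to $q'$ satisfying $\rho$ and to $q''$ satisfying $\rho'$. Generics through $q'$ give $h(i)(n)=m$, and generics through $q''$ give $h(i)(n)=m'$; but both give $h(i)=g$, a contradiction. So $q\in D_{i,|q|}$, and $\Psi_i(q)=g$ by part 1.

**Step 3: existential facts spread along $E_\rho$ (part 3).** Take a generic $f\supseteq q$. As $h(i)=\Psi_i(q)$ and $h$ is an isomorphism, there is $j$ with $N\models\theta_0(i,j)$. Let $\rho\subseteq D_f$ be a finite part sufficient for $\Phi$ to compute these literals; it is compatible with $q$. If $\tilde q\in D_{i,k}$ is compatible with $\rho$, take $\tilde q'\le\tilde q$ satisfying $\rho$ and a generic $f'\supseteq\tilde q'$. For $f'$ we have $\rho\subseteq D_{f'}$, so $N\models\theta_0(i,j)$, and $h(i)=\Psi_i(\tilde q)$. Thus $h(j)$ witnesses $\exists y\,\theta_0(\Psi_i(\tilde q),y)$. $\square$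

The sets $E_\rho$, $D_{i,k}$ and the maps $\Psi_i$ all live in $V$. Their definitions speak only of tuples of reals and of $\Phi$.

## 4. Good pairs: compact sets that tolerate non-open $E_\rho$

How would one show $\mathcal B\not\le^*_w\mathcal A$? Recall that $\omega^\omega$ is not $\sigma$-compact. A compact subset is bounded by a single function, and if $g_j$ bounds the $j$-th compact set, then $j\mapsto g_j(j)+1$ is in none of them. So by Lemma 4(2) it suffices to cover every $D_{i,k}$ by countably many compact sets on which $\Psi_i$ is continuous. The first approach is to cover $\mathrm{Inj}_k$ by countably many compact sets $T$ on which each $E_\rho$ is relatively open. On such a $T$ conflicts are an open matter, so $D_{i,k}\cap T$ is closed, and $\Psi_i$ is continuous on it. For $\mathcal A=\mathcal C$ this works.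

For $\mathcal A=\mathcal M_{\mathcal S^*}$ it breaks down at $k=1$. Suppose $T$ is such a compact set and let $Y=\{Z:(v(Z))\in T\}$. By the second example of Section 3, openness of $E_{\rho_n}$ on $T$ says that $Y\setminus S_n^*$ is open in $Y$, so $Y\cap S^*_n$ is closed, for every $n$. If countably many such $Y$ covered $2^\omega$, then by the Baire category theorem some $Y$ would contain some $[\sigma_n]\supseteq S_n^*$, making $S^*_n$ closed. It is not: $\sigma_n0^j10^\infty\to\sigma_n0^\infty\notin S_n^*$. On $H=2^\omega\setminus Q$ there is no such trouble, since $H$ misses all $S_n^*$; but $H$, being homeomorphic to $\omega^\omega$, is not $\sigma$-compact.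

The way out is to use the two sets together: a compact set $T$ for the closure properties, and a subset $H$ on which openness is required. A point $q\in T\cap E_\rho$ only has to have its neighbors *in $H$* inside $E_\rho$.

**Definition (good pair).** $(T,H)$ is a *good pair* in $\mathrm{Inj}_k$ for $\mathcal A$ if $T\subseteq\mathrm{Inj}_k$ is compact, $H\subseteq T$, and for every $\rho$ and every $q\in T\cap E_\rho$ there is an open neighborhood $N$ of $q$ in $T$ with $N\cap H\subseteq E_\rho$.

If $(T,H)$ is a good pair and $T'\subseteq T$ is closed, then $(T',H\cap T')$ is a good pair: use $N\cap T'$.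

*Example.* For $\mathcal A=\mathcal C$, the sets
$$L_{k,l}=\{q\in(2^\omega)^k:q_i{\restriction}l\ne q_j{\restriction}l\text{ for }i\neq j\}$$
are compact with $\bigcup_lL_{k,l}=\mathrm{Inj}_k$, and $(L_{k,l},L_{k,l})$ is a good pair, because $E_\rho$ is open in $\mathrm{Inj}_k$. For $\mathcal A=\mathcal M_{\mathcal S^*}$ and $T=\{(v(Z)):Z\in2^\omega\}$, the pair $(T,T)$ is not good: $(v(\sigma_n0^\infty))\in E_{\rho_n}$ is a limit of the points $(v(\sigma_n0^j10^\infty))\notin E_{\rho_n}$. But $(T,\{(v(Z)):Z\notin Q\})$ is good; this is a case of Lemma 9 below.

**Lemma 5.** If $(T,H)$ is a good pair in $\mathrm{Inj}_k$, then for each $i$ there is a compact $D'$ with $D_{i,k}\cap H\subseteq D'\subseteq D_{i,k}\cap T$ and $\Psi_i{\restriction}D'$ continuous.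

**Step 1: replace $E_\rho$ by an open set.** Conflicts should become an open condition. Let $O_\rho$ be the union of open neighborhoods as in the definition, one for each $q\in T\cap E_\rho$. Then $O_\rho$ is open in $T$, and
$$T\cap E_\rho\subseteq O_\rho,\qquad O_\rho\cap H=E_\rho\cap H. \tag{2}$$

**Step 2: define $D'$ and check the inclusions.** We copy the definition of $D_{i,k}$ with $O_\rho$ in place of $E_\rho$. Let $D'$ be the set of $q\in T$ with $q\supseteq p$ such that no $\rho,\rho'$ with $q\in O_\rho\cap O_{\rho'}$ vote $(i,n,m),(i,n,m')$ with $m\neq m'$. It is closed in $T$: "$q\supseteq p$" fixes the first $|p|$ coordinates, and the other condition removes a union of open sets $O_\rho\cap O_{\rho'}$. So $D'$ is compact. If $q\in D'$, then any conflict among $\rho,\rho'$ compatible with $q$ would be a conflict with $q\in O_\rho\cap O_{\rho'}$, by the first part of (2); so $D'\subseteq D_{i,k}$. If $q\in D_{i,k}\cap H$, then by the second part of (2) the $\rho$ with $q\in O_\rho$ are exactly those compatible with $q$, and they do not conflict; so $q\in D'$.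

**Step 3: continuity.** We show that for $q\in D'$
$$\Psi_i(q)(n)=m\iff q\in O_\rho\text{ for some }\rho\text{ voting }(i,n,m).$$
The right side is open in $q$, so this gives continuity. For $\Rightarrow$, a compatible $\rho$ voting $(i,n,\Psi_i(q)(n))$ has $q\in T\cap E_\rho\subseteq O_\rho$. For $\Leftarrow$, let $q\in O_\rho$ with $\rho$ voting $(i,n,m)$. By $\Rightarrow$, also $q\in O_{\rho'}$ for some $\rho'$ voting $(i,n,\Psi_i(q)(n))$. As $q\in D'$, these votes do not conflict, so $m=\Psi_i(q)(n)$. $\square$

**Corollary 6.** If for every $k$, $\mathrm{Inj}_k$ is the union of the sets $H$ of countably many good pairs $(T,H)$ for $\mathcal A$, then $\mathcal B\not\le^*_w\mathcal A$.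

*Proof.* Suppose $\mathcal B\le_w^*\mathcal A$. By Lemma 4(2) every element of $\omega^\omega$ is $\Psi_i(q)$ with $q\in D_{i,k}$. This $q$ lies in the set $H$ of one of the good pairs, hence in the corresponding $D'$ of Lemma 5. So $\omega^\omega$ is a countable union of compact sets $\Psi_i(D')$, which is impossible. $\square$

For instance, the pairs $(L_{k,l},L_{k,l})$ show $\mathcal B\not\le^*_w\mathcal C$, the hard half of (o).

The same machinery limits what lies below $\mathcal C$, and the obstruction is the one that stopped the first approach.

**Corollary 7.** If $\mathcal M_{\mathcal S}\le^*_w\mathcal C$, then $2^\omega$ is a countable union of closed sets $Y$ such that $Y\cap S_n$ is closed for every $n$.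

**Step 1: find the sets $Y$.** Apply Section 3 with $\mathcal A=\mathcal C$ and $\mathcal D=\mathcal M_{\mathcal S}$, and Lemma 5 to the good pairs $(L_{k,l},L_{k,l})$. Each $v(Z)$ is $\Psi_i(q)$ for some $q\in D_{i,k}$, by Lemma 4(2). So $2^\omega$ is the union of the countably many sets $Y=\{Z:v(Z)\in\Psi_i(D')\}$, with $D'\subseteq L_{k,l}\cap D_{i,k}$ compact and $\Psi_i{\restriction}D'$ continuous. Each $Y$ is closed, since $\Psi_i(D')$ is compact and $v$ is continuous.

**Step 2: $Y\cap S_n$ is closed.** Suppose $z_j\in Y\cap S_n$, $z_j\to z$, and $z\notin S_n$; note $z\in Y$. Pick $q_j\in D'$ with $\Psi_i(q_j)=v(z_j)$. Passing to a subsequence, $q_j\to q\in D'$, and $\Psi_i(q)=v(z)$ by continuity. By (1), $v(z)$ satisfies $\exists y\,(R(x,y)\wedge y\in[00^n1])$. Take $\rho$ from Lemma 4(3) for this formula and $q$. As $E_\rho$ is open in $\mathrm{Inj}_k$ and contains $q$, we get $q_j\in E_\rho$ for some $j$. So $v(z_j)$ satisfies the formula, i.e. $z_j\notin S_n$ by (1), a contradiction. $\square$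

## 5. Extending tuples in $\mathcal M_{\mathcal S}$

First the upper bound.

**Lemma 8.** If all $S_n$ are Borel, then $\mathcal C\le_w^*\mathcal M_{\mathcal S}\le^*_w\mathcal B$.

*Proof.* The first reduction takes a reduct. For the second, put $F(Z)=\{n:Z\in S_n\}$, a Borel map $2^\omega\to2^\omega$. Its graph is a nonempty Borel set, so in $V$ there is a continuous $\varphi=(\varphi_1,\varphi_2)$ from $\omega^\omega$ onto the graph. In an extension where everything is countable, take an $\omega$-copy of $\mathcal B$, that is, a bijection $g:\omega\to\omega^\omega\cap V$ with $g(i)$ uniformly computable from the copy. A code of $\varphi$ is a real in $V$, hence computable from some $g(i)$ and so from the copy. Therefore $Z_i=\varphi_1(g(i))$ and $F(Z_i)=\varphi_2(g(i))$ are uniformly computable from the copy, and $\{Z_i:i\in\omega\}=2^\omega\cap V$.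

Repetitions must be removed. The set $J=\{i:\forall j<i\ Z_j\neq Z_i\}$ is infinite and c.e. in the copy, since $Z_j\ne Z_i$ is seen at a finite stage, and $i\mapsto Z_i$ is a bijection from $J$ onto $2^\omega\cap V$. Enumerate $J$ injectively as $j_0,j_1,\dots$. Take names $(v,a)$, $(n,a)$, $\infty$ for $v(Z_{j_a})$, $e_n(Z_{j_a})$, $0^\infty$, coded by the elements of $\omega$. Every element of $2^\omega\cap V$ is named exactly once. The bits are computable, and $R$ holds exactly between $(v,a)$ and $(n,a)$ with $n\notin F(Z_{j_a})$, which is computable. $\square$

The point of the trick is that $\mathcal B$ lets us guess a real together with its Borel data $F(Z)$.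

*From here to the end of this section all $S_n$ are $\Delta^0_2$.* We want good pairs for $\mathcal M_{\mathcal S}$. Two kinds of information about a $Z$-part matter. If $v(Z)$ and $e_n(Z)$ are both in the tuple, the truth value of "$Z\in S_n$" is visible and must be kept fixed nearby. For all other $n$, only "$Z\notin S_n$" can ever be forced on us.

**Definition ($\mathcal S$-pairs, decided sets).** $(L,H)$ is an *$\mathcal S$-pair* if $L\subseteq2^\omega$ is closed, $H\subseteq L$, and $\mathrm{cl}(H\cap S_n)\subseteq S_n$ for all $n$. For finite $G\subseteq\omega$, $L$ is *$G$-decided* if for each $n\in G$ either $L\subseteq S_n$ or $L\cap S_n=\emptyset$.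

*Example.* For $\mathcal S^*$, the pairs $(2^\omega,2^\omega\setminus Q)$ and $(\{q\},\{q\})$, $q\in Q$, are $\mathcal S^*$-pairs, and $(2^\omega,2^\omega)$ is not. The set $[\sigma_n0^j11]$ is $\{n\}$-decided, as it misses $S_n^*$.

If $(L,H)$ is an $\mathcal S$-pair and $L'\subseteq L$ is closed, then $(L',H\cap L')$ is an $\mathcal S$-pair. Moreover, for each finite $G$, $2^\omega$ is a countable union of closed $G$-decided sets: the Boolean atoms generated by $\{S_n:n\in G\}$ are $F_\sigma$, because each $S_n$ is $\Delta^0_2$.

**Definition ($k$-types).** A *$k$-type* $t$ consists of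

* kinds $\kappa_i\in\{v,\infty\}\cup\omega$ for $i<k$, with at most one $\infty$;
* an equivalence relation $\approx$ on $\{i:\kappa_i\ne\infty\}$ with $\kappa_i\neq\kappa_j$ whenever $i\approx j$, $i\neq j$;
* a number $l$;
* for each $\approx$-class $c$, a closed set $L_c$ that is $G_c$-decided, where $G_c=\{\kappa_i:i\in c\}\cap\omega$.

$T_t$ is the set of $q\in(2^\omega)^k$ such that $q_i$ has kind $\kappa_i$ and, writing $Z_i$ for the $Z$-part of $q_i$, we have $Z_i=Z_j\in L_c$ for $i,j\in c$, and $Z_i{\restriction}l\ne Z_j{\restriction}l$ for $i\not\approx j$. If $(L_c,H_c)$ are $\mathcal S$-pairs, let $T^\circ_t=\{q\in T_t:Z_i\in H_c\text{ for all }i\in c\text{ and all }c\}$.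

*Example.* The tuple $(v(Z),e_5(Z),e_2(W))$ with $Z\ne W$ has kinds $v,5,2$ and classes $c=\{0,1\}$, $c'=\{2\}$, with $G_c=\{5\}$ and $G_{c'}=\{2\}$.

All conditions defining $T_t$ are closed (kinds $v$ and $n$ are clopen, kind $\infty$ is a single point), so $T_t$ is compact. Also $T_t\subseteq\mathrm{Inj}_k$: two coordinates of equal kind other than $\infty$ are $\not\approx$, hence have different $Z$-parts.

**Lemma 9.** $(T_t,T_t^\circ)$ is a good pair for $\mathcal M_{\mathcal S}$.

Let $q\in T_t\cap E_\rho$, and let $q'=(x_0,\dots,x_{k'-1})\supseteq q$ satisfy $\rho$. We must show that every $\tilde q\in T^\circ_t$ near $q$ has an extension satisfying $\rho$; we build it by moving $q'$ along. Let $\kappa_i$ be the kind of $x_i$, and $Z_i$ its $Z$-part if $\kappa_i\neq\infty$, for all $i<k'$. For a class $c$ of $t$ let $Z_c$ be the common value of $Z_i$, $i\in c$. For $i,j<k$ of kind $\ne\infty$ we have $Z_i=Z_j$ iff $i\approx j$.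

**Step 1: choose the precision.** This fixes how near "near" is. Choose $d$ so large that

(i) distinct $Z_i,Z_j$ ($i,j<k'$) differ below $d$;

(ii) $d>n$ for all atoms $P_n(i)$ in $\mathrm{dom}\,\rho$;

(iii) for each class $c$ and each $n\in\omega$ occurring among the $\kappa_j$, $j<k'$: if $Z_c\notin S_n$, then $[Z_c{\restriction}d]\cap H_c\cap S_n=\emptyset$.

Condition (iii) can be met because $Z_c\notin S_n\supseteq\mathrm{cl}(H_c\cap S_n)$ and only finitely many $c,n$ occur. Let $N$ be the neighborhood of $q$ in $T_t$ given by $\tilde Z_i{\restriction}d=Z_i{\restriction}d$ for all $i<k$ with $\kappa_i\neq\infty$. Fix $\tilde q\in N\cap T^\circ_t$, with class values $\tilde Z_c\in H_c$.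

**Step 2: move the extension.** We define $\tilde x_i$ for $i<k'$, of the same kind $\kappa_i$:

* $i<k$: $\tilde x_i=\tilde q_i$.
* $i\ge k$, and $\kappa_i=\infty$ or $Z_i$ is not of the form $Z_c$: $\tilde x_i=x_i$.
* $i\ge k$, $Z_i=Z_c$, and ($\kappa_i=v$, or $\kappa_i=n$ with $Z_c\notin S_n$): the $Z$-part is $\tilde Z_i=\tilde Z_c$.
* $i\geq k$, $Z_i=Z_c$, $\kappa_i=n$, $Z_c\in S_n$: the $Z$-part $\tilde Z_i\in[Z_i{\restriction}d]$ is *fresh*, i.e. different from all $\tilde Z_j$, $j\neq i$.

Fresh values can be chosen one after another, since $[Z_i{\restriction}d]$ is infinite and only finitely many values have to be avoided. The last case is where unlinked elements are quietly moved away.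

**Step 3: $\tilde x$ is a condition below $\tilde q$ and has the right bits.** Always $\tilde Z_i\in[Z_i{\restriction}d]$, so by (i) $\tilde Z_i=\tilde Z_j$ implies $Z_i=Z_j$. If $\tilde x_i=\tilde x_j$, the kinds are equal and, unless they are $\infty$, $Z_i=Z_j$; in both cases $x_i=x_j$, so $i=j$. Thus $\tilde x$ is injective, and it extends $\tilde q$. The first $d$ bits of an element are determined by its kind and the first $d$ bits of its $Z$-part. So by (ii) $\tilde x$ satisfies the $P$-literals of $\rho$.

**Step 4: $R(x_i,x_j)\iff R(\tilde x_i,\tilde x_j)$ for all $i,j<k'$.** This gives the $R$-literals of $\rho$. If not ($\kappa_i=v$ and $\kappa_j\in\omega$), both sides fail. If $Z_i\ne Z_j$, then $\tilde Z_i\neq\tilde Z_j$ and both fail. So let $\kappa_i=v$, $\kappa_j=n$, $Z_i=Z_j=Z$. If $Z$ is not of the form $Z_c$, then $i,j\ge k$ and nothing changed. Let $Z=Z_c$. Then $\tilde Z_i=\tilde Z_c$: if $i<k$, then $i\in c$, and if $i\ge k$, the third case applies, as $\kappa_i=v$.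

Suppose $Z\notin S_n$, so that $R(x_i,x_j)$ holds. Then $\tilde Z_j=\tilde Z_c$, either because $j\in c$ or by the third case. Since $\tilde Z_c\in H_c\cap[Z_c{\restriction}d]$, (iii) gives $\tilde Z_c\notin S_n$, and $R(\tilde x_i,\tilde x_j)$ holds.

Suppose $Z\in S_n$, so that $R(x_i,x_j)$ fails. If $j<k$, then $j\in c$, so $n\in G_c$. As $Z\in L_c\cap S_n$, decidedness gives $L_c\subseteq S_n$. Thus $\tilde Z_i=\tilde Z_j=\tilde Z_c\in S_n$, and $R(\tilde x_i,\tilde x_j)$ fails. If $j\ge k$, then $\tilde Z_j$ is fresh, so $\tilde Z_j\ne\tilde Z_i$ and $R(\tilde x_i,\tilde x_j)$ fails.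

So $\tilde x\supseteq\tilde q$ satisfies $\rho$, i.e. $\tilde q\in E_\rho$. Hence $N\cap T_t^\circ\subseteq E_\rho$. $\square$

**Corollary 10.** Let all $S_n$ be $\Delta^0_2$ and suppose $2^\omega=\bigcup_lH_l$ (countably many sets) with $\mathrm{cl}(H_l\cap S_n)\subseteq S_n$ for all $l,n$. Then $\mathcal B\not\le^*_w\mathcal M_{\mathcal S}$.

*Proof.* For each finite $G$ let $(L_{G,m})_m$ be closed $G$-decided sets covering $2^\omega$. The pairs $(L_{G,m},H_l\cap L_{G,m})$ are countably many $\mathcal S$-pairs, and for each $G$ their second components cover $2^\omega$. We claim that every $q\in\mathrm{Inj}_k$ lies in $T_t^\circ$ for one of countably many types with $\mathcal S$-pairs chosen from this list. Read off the kinds of the $q_i$ (at most one is $\infty$, by injectivity). Let $i\approx j$ iff $Z_i=Z_j$ (then $\kappa_i\neq\kappa_j$ for $i\approx j$, $i\ne j$, again by injectivity). Take $l$ separating the different $Z$-parts. For each class $c$ choose a pair with $G=G_c$ whose second component contains the $Z$-value of $c$. By Lemma 9 the hypothesis of Corollary 6 holds. $\square$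

Note that the sets $H_l$ need not be closed or even Borel. This is the gain over the first approach.

## 6. Proof of Theorem 1

**Step 1: the weak inequalities.** $\mathcal C\le_w^*\mathcal M_{\mathcal S^*}\le_w^*\mathcal B$ by Lemma 8.

**Step 2: $\mathcal B\not\le^*_w\mathcal M_{\mathcal S^*}$.** We apply Corollary 10 to the countable cover of $2^\omega$ by $2^\omega\setminus Q$ and the singletons $\{q\}$, $q\in Q$. Indeed $(2^\omega\setminus Q)\cap S^*_n=\emptyset$, and $\{q\}\cap S^*_n$ is closed.

**Step 3: $\mathcal M_{\mathcal S^*}\not\le^*_w\mathcal C$.** Otherwise, by Corollary 7 and the Baire category theorem, some closed $Y$ with all $Y\cap S^*_m$ closed contains some $[\sigma_n]$. Then $S_n^*\subseteq[\sigma_n]\subseteq Y$, so $S^*_n=Y\cap S^*_n$ is closed. But $\sigma_n0^j10^\infty\to\sigma_n0^\infty\notin S^*_n$, a contradiction. $\blacksquare$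

So the guess of Section 1 fails for a single binary $\Delta^0_2$ relation.

## 7. When $\Sigma_1^c$ relations are $\Delta^0_2$: proof of Theorem 2

Here we know nothing about the shape of $\mathcal M$, so we cannot build good pairs by hand. A theorem from descriptive set theory provides the pieces instead. Jayne and Rogers (*First level Borel functions and isomorphisms*, J. Math. Pures Appl. 61 (1982), 177–205) proved, in the form we need: if $X$ is a Borel subset of a Polish space, $Y$ is a separable metric space, and $f:X\to Y$ pulls $F_\sigma$ sets back to relatively $F_\sigma$ sets, then $X$ is a countable union of relatively closed sets on each of which $f$ is continuous.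

Suppose $\mathcal B\le_w^*\mathcal A:=\mathcal M$, where all $\Sigma_1^c(\mathcal M)$ relations are $\Delta^0_2$, and use the notation of Section 3.

**Step 1: countable unions of finite intersections of sets $E_\rho\cap\mathrm{Inj}_k$ are $\Delta_2^0$.** This brings the hypothesis into play. Each $E_\rho\cap\mathrm{Inj}_k$ is definable by a finitary $\exists$-formula: there are new elements, distinct from each other and from the given (distinct) ones, for which the literals of $\rho$ hold. Code the finite sets of $\rho$'s by numbers $s$, and let $\psi_s$ be the conjunction of the corresponding formulas. If $\Gamma$ is any set of such codes, let $g\in2^\omega$ be its characteristic function. The union over $s\in\Gamma$ is defined by $\bigvee_s(P_s(g)\wedge\psi_s)$, a computable disjunction with parameter $g$. So it is $\Sigma_1^c(\mathcal M)$, hence $\Delta_2^0$.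

**Step 2: $D_{i,k}$ is $\Delta^0_2$ in $(2^\omega)^k$.** The set of $q\in\mathrm{Inj}_k$ compatible with two conflicting $\rho,\rho'$ is a union as in Step 1, $\mathrm{Inj}_k$ is open, and "$q\supseteq p$" is closed.

**Step 3: $\Psi_i:D_{i,k}\to\omega^\omega$ pulls $F_\sigma$ sets back to relatively $F_\sigma$ sets.** For an open set $\bigcup_r[\tau_r]$, "$\Psi_i(q)\in\bigcup_r[\tau_r]$" says: for some $r$ and all $n<|\tau_r|$, some $\rho$ compatible with $q$ votes $(i,n,\tau_r(n))$. Distributing the finite conjunction over the countable disjunctions, this is again a countable union of finite intersections as in Step 1. So open sets pull back to relatively $\Delta^0_2$ sets. By complementation closed sets do too, and therefore $F_\sigma$ sets pull back to relatively $F_\sigma$ sets.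

**Step 4: conclusion of the first part.** By Jayne–Rogers, $D_{i,k}$ is a countable union of relatively closed sets on which $\Psi_i$ is continuous. As $D_{i,k}$ is $F_\sigma$ in a compact space, these sets are $\sigma$-compact. So $\omega^\omega=\bigcup_{i,k}\Psi_i(D_{i,k})$ is $\sigma$-compact, a contradiction. Hence $\mathcal B\not\le^*_w\mathcal M$.

**Step 5: the equivalences.** Let $\mathcal M\le_w^*\mathcal B$; we go around in a circle. If $\mathcal M<^*_w\mathcal B$, then $\Delta^c_2(\mathcal M)=\Delta^c_2(\mathcal C)=\Delta^0_2$ by (c). If $\Delta_2^c(\mathcal M)=\Delta_2^0$, then $\Sigma_1^c(\mathcal M)\subseteq\Delta_2^c(\mathcal M)=\Delta^0_2$. If $\Sigma_1^c(\mathcal M)\subseteq\Delta^0_2$, then $\mathcal B\not\le_w^*\mathcal M$ by the first part, so $\mathcal M<^*_w\mathcal B$. $\blacksquare$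

## 8. Ordinal ranks for good pairs

For Theorem 3 we must separate many intermediate structures from each other. In Section 6 the space $2^\omega$ was handled in two layers: $H=2^\omega\setminus Q$, and the remaining points. Iterating this peeling gives an ordinal rank, and reductions turn out to respect it.

**Definition ($\alpha$-good).** By recursion on $\alpha$:

* A compact $T\subseteq\mathrm{Inj}_k$ is *$\alpha$-good for $\mathcal A$* if there is $H$ with $(T,H)$ a good pair and $T\setminus H$ covered by countably many compact sets, each $\beta$-good for some $\beta<\alpha$.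
* A closed $L\subseteq2^\omega$ is *$\alpha$-good for $\mathcal S$* if there is $H$ with $(L,H)$ an $\mathcal S$-pair and $L\setminus H$ covered by countably many closed sets, each $\beta$-good for $\mathcal S$ for some $\beta<\alpha$.

In the definition of $\mathcal S$-pairs the sets $S_n$ may be arbitrary. "0-good" means that $H$ can be taken to be the whole set.

*Example.* $2^\omega$ is 1-good for $\mathcal S^*$: take $H=2^\omega\setminus Q$ and cover $Q$ by its points, which are 0-good. No $[\sigma]$ is 0-good for $\mathcal S^*$: with $\sigma=\sigma_n$ and $H=[\sigma_n]$ we would need $\mathrm{cl}(S_n^*)\subseteq S_n^*$. For $\mathcal A=\mathcal C$ the sets $L_{k,l}$ of Section 4 are 0-good.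

Both notions are monotone in $\alpha$. By induction on $\alpha$ they pass to closed subsets: intersect $H$ and the covering sets with the subset. So the covering sets may always be taken inside $T$, respectively $L$. Also by induction, an $\alpha$-good $T$ is covered by the sets $H$ of countably many good pairs $(T',H)$ with $T'$ $\alpha$-good: use $(T,H)$ itself and, for the rest, the pairs belonging to the covering sets.

**Lemma 11 (transfer).** Let $\mathcal M_{\mathcal S'}\le_w^*\mathcal A$, and suppose every $\mathrm{Inj}_k$ is a countable union of compact sets, each $\beta$-good for $\mathcal A$ for some $\beta<\lambda$. Then $2^\omega$ is a countable union of closed sets, each $\beta$-good for $\mathcal S'$ for some $\beta<\lambda$.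

**Step 1: find the closed sets.** Use Section 3 with $\mathcal D=\mathcal M_{\mathcal S'}$. By the last remark, $\mathrm{Inj}_k$ is covered by the sets $H$ of countably many good pairs $(T',H)$ with each $T'$ $\beta$-good for some $\beta<\lambda$. For each of them and each $i$ take $D'$ from Lemma 5. As a closed subset of $T'$ it is $\beta$-good. For $E\subseteq D'$ write $Y(E)=\{Z:v(Z)\in\Psi_i(E)\}$. By Lemma 4(2), $2^\omega$ is the union of the countably many sets $Y(D')$. It remains to prove the following claim by induction on $\beta$: if $D'\subseteq D_{i,k}$ is compact and $\beta$-good for $\mathcal A$, and $\Psi_i{\restriction}D'$ is continuous, then $Y(D')$ is closed and $\beta$-good for $\mathcal S'$. Closedness is clear, as $\Psi_i(D')$ is compact.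

**Step 2: peel $Y(D')$ along $D'$.** Let $H$ and $(T_m)$ witness that $D'$ is $\beta$-good, with $T_m\subseteq D'$ compact and $\beta_m$-good, $\beta_m<\beta$. Since a real may have several preimages, we keep only those all of whose preimages are in $H$: put $H^Y=Y(D')\setminus Y(D'\setminus H)$. Then $Y(D')\setminus H^Y=Y(D'\setminus H)\subseteq\bigcup_mY(T_m)$, and each $Y(T_m)$ is closed and $\beta_m$-good by induction.

**Step 3: $(Y(D'),H^Y)$ is an $\mathcal S'$-pair.** Let $z_j\in H^Y\cap S'_n$, $z_j\to z$, and suppose $z\notin S'_n$. Choose $q_j\in D'$ with $\Psi_i(q_j)=v(z_j)$. Then $q_j\in H$, as $z_j\notin Y(D'\setminus H)$. Passing to a subsequence, $q_j\to q\in D'$ and $\Psi_i(q)=v(z)$. By (1), $v(z)$ satisfies $\exists y\,(R(x,y)\wedge y\in[00^n1])$; take $\rho$ from Lemma 4(3). Now $q\in D'\cap E_\rho$ and $(D',H)$ is a good pair, so some neighborhood $N$ of $q$ in $D'$ has $N\cap H\subseteq E_\rho$, and $q_j\in E_\rho$ for some $j$. Hence $v(z_j)$ satisfies the formula and $z_j\notin S'_n$ by (1), a contradiction. $\square$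

To bound ranks from above we pass from single reals to $k$-tuples, and this costs a sum. Recall the natural sum $\alpha\oplus\beta$: write both in Cantor normal form and add the coefficients of equal powers of $\omega$. It is commutative, associative and strictly monotone in each argument. For example $(\omega+1)\oplus(\omega+1)=\omega\cdot2+2$, while the ordinary sum is $\omega\cdot2+1$.

**Lemma 12.** If all $S_n$ are $\Delta^0_2$ and $2^\omega$ is $\alpha$-good for $\mathcal S$, then $\mathrm{Inj}_k$ is a countable union of compact sets that are $(\alpha\oplus\dots\oplus\alpha)$-good ($k$ summands) for $\mathcal M_{\mathcal S}$. In particular $\mathcal B\not\le^*_w\mathcal M_{\mathcal S}$.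

**Step 1: rank of $T_t$.** We claim that if each $L_c$ in a type $t$ is $\alpha_c$-good for $\mathcal S$, then $T_t$ is $(\bigoplus_c\alpha_c)$-good for $\mathcal M_{\mathcal S}$. We induct on the sum. Take $H_c$ and $(L_{c,m})_m$ witnessing that $L_c$ is $\alpha_c$-good, with $L_{c,m}\subseteq L_c$. By Lemma 9, $(T_t,T_t^\circ)$ is a good pair. If $q\in T_t\setminus T_t^\circ$, then for some class $c$ its $Z$-value is in $L_c\setminus H_c$, hence in some $L_{c,m}$. So $T_t\setminus T_t^\circ$ is covered by the countably many $T_{t'}$, where $t'$ arises from $t$ by replacing one $L_c$ by one $L_{c,m}$. The set $L_{c,m}$ is still $G_c$-decided, and it is $\alpha'$-good for some $\alpha'<\alpha_c$. As $\oplus$ is strictly monotone, the induction hypothesis applies to $T_{t'}$ with a smaller sum. (If $t$ has no classes, then $T_t=T_t^\circ$ and the empty sum is $0$.)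

**Step 2: cover $\mathrm{Inj}_k$.** Use the countably many types whose sets $L_c$ come from fixed countable covers of $2^\omega$ by closed $G_c$-decided sets. As in Corollary 10 the sets $T_t$ cover $\mathrm{Inj}_k$. The $L_c$ are $\alpha$-good as closed subsets of $2^\omega$, and there are at most $k$ classes, so Step 1 gives the bound.

**Step 3: the last statement.** By the remark before Lemma 11, $\mathrm{Inj}_k$ is covered by the sets $H$ of countably many good pairs. Apply Corollary 6. $\square$

Next we need families of prescribed rank.

**Lemma 13.** For each $\alpha<\omega_1$ there is a countable family $\mathcal S^{[\alpha]}$ of $\Delta_2^0$ sets (indexed by $\omega$) such that $2^\omega$ is $\alpha$-good for $\mathcal S^{[\alpha]}$, and no $[\sigma]$ is $\beta$-good for $\mathcal S^{[\alpha]}$ for any $\beta<\alpha$.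

**Step 1: construction.** We use the sets $S_\sigma$ in one coordinate, and put families of lower rank on the fibers over $Q$. Let $\mathcal S^{[0]}$ consist of empty sets; then $2^\omega$ is 0-good and there is nothing else to show. Let $\alpha\geq1$. Fix a nondecreasing sequence $(\beta_j)$ with $\sup_j(\beta_j+1)=\alpha$ (constant if $\alpha$ is a successor, cofinal if $\alpha$ is a limit). Work on $2^\omega\times2^\omega\cong2^\omega$. For $q\in Q$ let $\alpha_q=\beta_j$, where $j$ is the number of 0s immediately preceding the last 1 of $q$, and $\alpha_{0^\infty}=\beta_0$. So $\alpha_q<\alpha$, and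
$$\alpha_{\sigma0^j10^\infty}\ge\beta_j, \tag{3}$$
because at least $j$ zeros precede the last 1 and $(\beta_j)$ is nondecreasing. Let $\mathcal S^{[\alpha]}$ consist of the sets $S_\sigma\times2^\omega$ ($\sigma\in2^{<\omega}$) and $\{q\}\times S$ ($q\in Q$, $S\in\mathcal S^{[\alpha_q]}$). These are $\Delta^0_2$, and there are countably many.

*Example.* For $\alpha=1$ all $\beta_j=0$, and up to empty sets $\mathcal S^{[1]}$ consists of the sets $S_\sigma\times2^\omega$.

**Step 2: goodness on a fiber.** On $\{q\}\times2^\omega$, each member of $\mathcal S^{[\alpha]}$ other than the $\{q\}\times S$ with $S\in\mathcal S^{[\alpha_q]}$ is empty or the whole fiber. For $H$ inside the fiber, the condition $\mathrm{cl}(H\cap S')\subseteq S'$ then holds automatically for such a member $S'$. As covering sets may be taken inside the set being covered, a closed subset $\{q\}\times L$ of the fiber is $\beta$-good for $\mathcal S^{[\alpha]}$ iff $L$ is $\beta$-good for $\mathcal S^{[\alpha_q]}$.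

**Step 3: the whole space is $\alpha$-good.** Let $H=(2^\omega\setminus Q)\times2^\omega$, which is disjoint from all members of $\mathcal S^{[\alpha]}$. Its complement is the countable union of the closed fibers $\{q\}\times2^\omega$, $q\in Q$. They are $\alpha_q$-good by induction and Step 2, and $\alpha_q<\alpha$.

**Step 4: no open set has smaller rank.** Every nonempty open set contains some $[\sigma]\times[\tau]$, and goodness passes to closed subsets. So suppose $[\sigma]\times[\tau]$ is $\beta$-good with $\beta<\alpha$, via $H$. Pick $y\in[\tau]$. Since
$$(\sigma0^\infty,y)\notin S_\sigma\times2^\omega\supseteq\mathrm{cl}\big(H\cap(S_\sigma\times2^\omega)\big),$$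
there are $r$ and $\tau'\supseteq\tau$ such that $[\sigma0^r]\times[\tau']$ contains no point of $H\cap(S_\sigma\times2^\omega)$. As $\beta<\sup_j(\beta_j+1)$ and $(\beta_j)$ is nondecreasing, we may choose $j\ge r$ with $\beta_j\ge\beta$. Put $q=\sigma0^j10^\infty\in S_\sigma$. Then $\{q\}\times[\tau']$ lies in $[\sigma0^r]\times[\tau']$ and in $S_\sigma\times2^\omega$, so it is disjoint from $H$. Hence it is covered by countably many closed sets that are $\beta'$-good for various $\beta'<\beta$. If $\beta=0$, there are no such sets, which is absurd. Otherwise, by the Baire category theorem, one of these closed sets contains some $\{q\}\times[\tau'']$, which is therefore $\beta'$-good with $\beta'<\beta\le\beta_j\le\alpha_q$, by (3). By Step 2, $[\tau'']$ is $\beta'$-good for $\mathcal S^{[\alpha_q]}$, contradicting the induction hypothesis. $\square$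

## 9. An $\omega_1$-chain: proof of Theorem 3

Why not simply take $\mathcal M_{\mathcal S^{[\gamma]}}$ for all $\gamma$? Lemma 12 bounds the rank on $k$-tuples only by a $k$-fold natural sum, so Lemma 11 separates two structures only when the larger rank exceeds all finite natural multiples of the smaller. Ranks near powers of $\omega$ have this property. There is a second need: $\mathcal N_\gamma\le_w^*\mathcal N_\delta$ for $\gamma<\delta$. We get this by making $\mathcal N_\delta$ contain all earlier families, each infinitely often.

**Step 1: the structures.** For $\gamma<\omega_1$ let $(\beta^\gamma_m)_m$ enumerate $\{\beta:\beta\le\gamma\}$, each value infinitely often. Let $\mathcal S_\gamma$ consist of all sets $0^m1^\frown S$ with $m\in\omega$ and $S\in\mathcal S^{[\omega^{\beta_m^\gamma}]}$. The set with $S$ the $n'$-th member has index $(m,n')$, coded by a number via a bijection $\omega\times\omega\to\omega$. Put $\mathcal N_\gamma=\mathcal M_{\mathcal S_\gamma}$. All sets in $\mathcal S_\gamma$ are $\Delta^0_2$, so $\mathcal N_\gamma$ expands $\mathcal C$ by one binary $\Delta_2^0$ relation.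

**Step 2: rank of $2^\omega$ for $\mathcal S_\gamma$.** The members with first index $\ne m$ miss $[0^m1]$. So $0^m1^\frown L$ is $\beta$-good for $\mathcal S_\gamma$ iff $L$ is $\beta$-good for $\mathcal S^{[\omega^{\beta^\gamma_m}]}$. In particular $[0^m1]$ is $\omega^{\beta_m^\gamma}$-good, hence $\omega^\gamma$-good. Taking $H=\{0^\infty\}$, which is disjoint from all members, we see that $2^\omega$ is $(\omega^\gamma+1)$-good for $\mathcal S_\gamma$.

**Step 3: $\mathcal C\le_w^*\mathcal N_\gamma\le_w^*\mathcal B$ and $\mathcal B\not\le_w^*\mathcal N_\gamma$.** This is Lemma 8, and Lemma 12 with Step 2.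

**Step 4: $\mathcal N_\gamma\not\le_w^*\mathcal C$.** Each $\mathrm{Inj}_k$ is the union of the sets $L_{k,l}$, which are compact and 0-good for $\mathcal C$. If $\mathcal N_\gamma\le_w^*\mathcal C$, then by Lemma 11 with $\lambda=1$, $2^\omega$ is a countable union of closed sets that are 0-good for $\mathcal S_\gamma$. Apply the Baire category theorem inside an $[0^m1]$ with $\beta^\gamma_m=\gamma$: some $[0^m1\sigma]$ is 0-good for $\mathcal S_\gamma$, so $[\sigma]$ is 0-good for $\mathcal S^{[\omega^\gamma]}$. This contradicts Lemma 13, as $0<\omega^\gamma$.

**Step 5: $\mathcal N_\delta\not\le^*_w\mathcal N_\gamma$ for $\gamma<\delta$.** By Lemma 12 and Step 2, $\mathrm{Inj}_k$ is a countable union of compact sets that are $(\omega^\gamma\cdot k+k)$-good for $\mathcal N_\gamma$, since the $k$-fold natural sum of $\omega^\gamma+1$ is $\omega^\gamma\cdot k+k$; and $\omega^\gamma\cdot k+k<\omega^{\gamma+1}$. If $\mathcal N_\delta\le^*_w\mathcal N_\gamma$, then Lemma 11 with $\lambda=\omega^{\gamma+1}$ and the Baire category theorem, applied inside an $[0^m1]$ with $\beta^\delta_m=\delta$, give a $[\sigma]$ that is $\beta$-good for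 $\mathcal S^{[\omega^\delta]}$ with $\beta<\omega^{\gamma+1}\le\omega^\delta$. This contradicts Lemma 13.

**Step 6: $\mathcal N_\gamma\le^*_w\mathcal N_\delta$ for $\gamma<\delta$.** We find $\mathcal N_\gamma$ inside $\mathcal N_\delta$, up to the incarnations of $0^\infty$. Let $\mu:\omega\to\omega$ be injective with $\beta^\delta_{\mu(m)}=\beta^\gamma_m$; it exists since each $\beta\le\gamma$ occurs infinitely often among the $\beta^\delta_m$. A real coding $\mu$ lies in $V$, hence is computable from any copy of $\mathcal N_\delta$. From such a copy enumerate, injectively, the elements whose bits show that they have the form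
$$v(0^{\mu(m)}1Z)\quad\text{or}\quad e_{(\mu(m),n')}(0^{\mu(m')}1Z).$$
Let them represent $v(0^m1Z)$, respectively $e_{(m,n')}(0^{m'}1Z)$, of $\mathcal N_\gamma$. Bits are computable, and we let $R$ be inherited.

We check that the inherited $R$ is correct. Since $\mu$ is injective, the $Z$-parts $0^{\mu(m)}1Z$ and $0^{\mu(m')}1Z'$ are equal iff $0^m1Z=0^{m'}1Z'$, and $R$ fails on both sides when they differ. When they agree, $R(v(0^{m'}1Z),e_{(m,n')}(0^{m'}1Z))$ fails in $\mathcal N_\gamma$ iff $m=m'$ and $Z$ is in the $n'$-th member of $\mathcal S^{[\omega^{\beta^\gamma_m}]}$. The corresponding condition in $\mathcal N_\delta$ is that $\mu(m)=\mu(m')$ and $Z$ is in the $n'$-th member of $\mathcal S^{[\omega^{\beta^\delta_{\mu(m)}}]}$. This is the same condition, because $\mu$ is injective and $\beta^\delta_{\mu(m)}=\beta^\gamma_m$.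

The elements of $\mathcal N_\gamma$ still missing are $v(0^\infty)$, all $e_n(0^\infty)$, and $0^\infty$; add new names for them. Among these, $R$ holds exactly between $v(0^\infty)$ and each $e_n(0^\infty)$, as $0^\infty$ is in no member of $\mathcal S_\gamma$. Between new and old elements $R$ never holds, since their $Z$-parts differ or one of them is $0^\infty$. This is a copy of $\mathcal N_\gamma$ computed from the given copy of $\mathcal N_\delta$.

Steps 3–6 give $\mathcal C<^*_w\mathcal N_\gamma<^*_w\mathcal N_\delta<_w^*\mathcal B$ for all $\gamma<\delta<\omega_1$. $\blacksquare$
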